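
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Graded Betti numbers do not decrease\\ under exterior algebraic shifting}


\begin{abstract}
Let $K$ be an infinite field, let $\Delta$ be a simplicial complex on $\{1,\dots,n\}$, and let $\Delta^e$ be its exterior algebraic shifting. We prove that $\beta_{i,i+j}(I_\Delta)\le\beta_{i,i+j}(I_{\Delta^e})$ for all $i,j$. More generally, let $g\in\mathrm{GL}_n(K)$ be arbitrary, and let $\Delta'$ be defined by an initial ideal of $gJ_\Delta$ in the exterior algebra. Then the Betti table of $I_\Delta$ arises from that of $I_{\Delta'}$ by consecutive cancellations. The proof replaces the direct sum of the chain complexes of all subcomplexes induced on $m$-element sets by one complex built from $n-m+1$ general vectors. The two are isomorphic by Lagrange interpolation, and the new complex can be followed through a Gr\"obner degeneration.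
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $K$ be an infinite field, $[n]=\{1,\dots,n\}$, and let $\Delta$ be a simplicial complex on $[n]$; elements of $[n]$ are allowed not to be vertices of $\Delta$. There are two standard ways to turn $\Delta$ into algebra. In the polynomial ring $S=K[x_1,\dots,x_n]$ one has the Stanley--Reisner ideal $I_\Delta$, generated by the monomials $x_F=\prod_{i\in F}x_i$ with $F\subseteq[n]$, $F\notin\Delta$. Its graded Betti numbers are
\[
\beta_{i,i+j}(I_\Delta)=\dim_K\operatorname{Tor}^S_i(K,I_\Delta)_{i+j}.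
\]
In the exterior algebra $E$ of the vector space $V$ with basis $e_1,\dots,e_n$ one has the ideal $J_\Delta$ generated by the monomials $e_F$ with $F\notin\Delta$, where $e_F=e_{j_1}\wedge\dots\wedge e_{j_k}$ for $F=\{j_1<\dots<j_k\}$. In examples we write $e_{13}$ for $e_{\{1,3\}}$, and so on.

The exterior algebra has one advantage: every monomial ideal of $E$ is of the form $J_\Gamma$ for a simplicial complex $\Gamma$. So one may change coordinates, pass to an initial ideal, and obtain a simplicial complex again. Let $\mathrm{GL}_n(K)$ act on $V$ and hence on $E$, and order the monomials of $E$ by the reverse lexicographic order with $e_1>\dots>e_n$. There is a nonempty Zariski open set $U\subseteq\mathrm{GL}_n(K)$ such that $\operatorname{in}(gJ_\Delta)$ is the same ideal for all $g\in U$. This ideal is the generic initial ideal $\operatorname{gin}(J_\Delta)$, and the \emph{exterior shifted complex} $\Delta^e$ is defined by $J_{\Delta^e}=\operatorname{gin}(J_\Delta)$. It is known that $\Delta^e$ is shifted (defined before Proposition~\ref{prop:sharp}), that it has the same $f$-vector as $\Delta$, and that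 $I_\Delta$ and $I_{\Delta^e}$ have the same extremal Betti numbers.

Herzog and Hibi \cite{HH} pose the question whether all graded Betti numbers of $I_\Delta$ are bounded by those of $I_{\Delta^e}$, and say that this is not known. The natural guess is yes: passing to an initial ideal is passing to a special member of a family, and at a special parameter value the rank of a matrix can only drop, so that homology can only grow. The difficulty is that the degeneration takes place in $E$, whereas the Betti numbers are taken over $S$. A change of coordinates will in general send $I_\Delta$ to an ideal of $S$ that is no longer generated by monomials, and $I_{\Delta^e}$ is not defined from that ideal. What is needed is a description of $\beta_{i,i+j}(I_\Delta)$ through the algebra $E/J_\Delta$ that survives changes of coordinates. We shall find one and prove the following.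

\begin{theorem}\label{thm:A}
For every infinite field $K$, every $n$ and every simplicial complex $\Delta$ on $[n]$,
\[
\beta_{i,i+j}(I_\Delta)\le\beta_{i,i+j}(I_{\Delta^e})\qquad\text{for all } i,j.
\]
\end{theorem}

If $\emptyset\notin\Delta$, then $J_\Delta=E=\operatorname{gin}(J_\Delta)$ and $I_\Delta=S=I_{\Delta^e}$, so there is nothing to prove. \emph{From now on $\emptyset\in\Delta$.}

Neither the genericity of $g$ nor the particular order matters. Call $\omega\in\mathbb Z^n$ \emph{admissible} if the numbers $\omega(F)=\sum_{i\in F}\omega_i$ are distinct for distinct subsets $F\subseteq[n]$ of the same cardinality. For $|F|=|G|$ put $e_F>e_G$ if and only if $\omega(F)>\omega(G)$. For a graded ideal $J\subseteq E$ let $\operatorname{in}_\omega(J)$ be the span of the leading monomials of the nonzero homogeneous elements of $J$. This is an ideal. Indeed, let $f\in J$ be homogeneous with leading monomial $e_F$, and let $i\notin F$. In $e_i\wedge f$ the monomials of $f$ that involve $e_i$ disappear, and the weights of all others are shifted by $\omega_i$. So the leading monomial of $e_i\wedge f$ is $e_{F\cup\{i\}}$.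 By row reduction, $\dim\operatorname{in}_\omega(J)_q=\dim J_q$ for all $q$.

The reverse lexicographic order is of this kind, with $\omega_i=-2^i$: for $|F|=|G|$ one has $e_F>e_G$ if and only if the largest element of the symmetric difference of $F$ and $G$ lies in $G$, that is, $\sum_{i\in F}2^i<\sum_{i\in G}2^i$.

\begin{theorem}\label{thm:B}
Let $g\in\mathrm{GL}_n(K)$ be arbitrary, let $\omega$ be any admissible weight, and let $\Delta'$ be the simplicial complex with $J_{\Delta'}=\operatorname{in}_\omega(gJ_\Delta)$. There are integers $\rho^{(m)}_q\ge0$ ($1\le m\le n$, $q\in\mathbb Z$) such that, with $m=i+j$,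
\begin{equation}\label{eq:B}
\beta_{i,i+j}(I_{\Delta'})-\beta_{i,i+j}(I_\Delta)=\rho^{(m)}_{j-1}+\rho^{(m)}_{j}\qquad\text{for all } i\ge0,\ 1\le m\le n,
\end{equation}
and both Betti numbers vanish for all other $i,j$. In particular $\beta_{i,i+j}(I_\Delta)\le\beta_{i,i+j}(I_{\Delta'})$ for all $i,j$. Moreover, the Betti table of $I_\Delta$ arises from that of $I_{\Delta'}$ by consecutive cancellations: $\rho^{(m)}_j$ is subtracted simultaneously from $\beta_{i,i+j}$ and from $\beta_{i-1,(i-1)+(j+1)}$, where $i=m-j$.
\end{theorem}

The two Betti numbers in the last statement have the same total degree $m$ and adjacent homological degrees. Theorem~\ref{thm:A} is the case $\omega_i=-2^i$, $g\in U$ of Theorem~\ref{thm:B}.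

\begin{remark}
Finitely many comparisons in a monomial order are realized by an integer weight; see e.g.\ \cite[Prop.~1.11]{St}. So Theorem~\ref{thm:B} covers every monomial order, restricted to squarefree monomials.
\end{remark}

A complex $\Delta$ is \emph{shifted} if $e_F\in J_\Delta$, $k\in F$, $l<k$, $l\notin F$ imply $e_{(F\setminus\{k\})\cup\{l\}}\in J_\Delta$. So nonfaces remain nonfaces when an element is replaced by a smaller one.

\begin{proposition}\label{prop:sharp}
If $\Delta$ is shifted, then $\Delta^e=\Delta$. Hence equality holds in Theorem~\ref{thm:A} for all $i,j$ when $\Delta$ is shifted, and the constant $1$ in the inequality cannot be improved at any $(i,j)$ at which some shifted complex has a nonzero Betti number.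
\end{proposition}

The plan is as follows. Section~\ref{sec:top} treats the total degree $m=n$, where a single vector of $V$ suffices, and shows what goes wrong for $m<n$. Section~\ref{sec:complex} constructs the complex that repairs this. Section~\ref{sec:cycle} follows the four-cycle through a degeneration by hand, Section~\ref{sec:proof} gives the general argument, and Section~\ref{sec:sharp} proves Proposition~\ref{prop:sharp}.

\section{The top degree: one vector}\label{sec:top}

For $W\subseteq[n]$ let $\Delta_W=\{F\in\Delta:F\subseteq W\}$. Our starting point is Hochster's formula \cite[Cor.~5.12]{MS}: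
\begin{equation}\label{eq:hochster}
\beta_{i,i+j}(I_\Delta)=\sum_{W\subseteq[n],\ |W|=i+j}\dim_K\widetilde H_{j-2}(\Delta_W;K)\qquad(i\ge0).
\end{equation}
We fix conventions for reduced homology. For a simplicial complex $\Gamma$ containing $\emptyset$, let $\widetilde C(\Gamma)$ be its augmented chain complex over $K$, indexed by \emph{cardinality}: $\widetilde C_q(\Gamma)$ has basis $[F]$, $F\in\Gamma$, $|F|=q$, and
\begin{equation}\label{eq:chain}
\partial[F]=\sum_{i\in F}\varepsilon(i,F)\,[F\setminus\{i\}],\qquad \varepsilon(i,F)=(-1)^{|\{k\in F:\,k<i\}|}.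
\end{equation}
Thus $H_q(\widetilde C(\Gamma))=\widetilde H_{q-1}(\Gamma;K)$.

The same signs occur in the exterior algebra. For a graded ideal $J\subseteq E$ let $A=E/J$ and $A_q^*=\operatorname{Hom}_K(A_q,K)$, and for $v\in V$ define
\[
\iota_v:A_q^*\to A_{q-1}^*,\qquad (\iota_v\varphi)(x)=\varphi(v\wedge x).
\]
Then $\iota_v$ is linear in $v$. Since $(\iota_v\iota_w\varphi)(x)=\varphi(w\wedge v\wedge x)$, we have $\iota_v^2=0$ and $\iota_v\iota_w=-\iota_w\iota_v$. If $J=J_\Delta$, let $\varphi_F$ ($F\in\Delta$) be the basis of $A^*$ dual to the basis $e_F$ of $A$. As $e_i\wedge e_{F\setminus\{i\}}=\varepsilon(i,F)e_F$ for $i\in F$,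
\begin{equation}\label{eq:iota}
\iota_{e_i}\varphi_F=\varepsilon(i,F)\,\varphi_{F\setminus\{i\}}\ \text{ if } i\in F,\qquad \iota_{e_i}\varphi_F=0\ \text{ if } i\notin F .
\end{equation}

Consider total degree $m=i+j=n$. The only set in \eqref{eq:hochster} is $W=[n]$, so we need the reduced homology of $\Delta$ itself. Choose $v=\sum a_ie_i$ with all $a_i\ne0$. By \eqref{eq:iota} the map $[F]\mapsto\bigl(\prod_{i\notin F}a_i\bigr)\varphi_F$ is an isomorphism from $\widetilde C(\Delta)$ to the complex $(A^*,\iota_v)$. The latter makes sense for every graded ideal of $E$ and every vector. Applying $h\in\mathrm{GL}_n(K)$ to $J$ and $v$ simultaneously does not change it up to isomorphism. In a family of ideals with constant Hilbert function its spaces keep their dimensions, and only the matrices vary. So for $m=n$ the guess of Section~\ref{sec:intro} can be made into a proof.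

For $m<n$ we need the direct sum of the complexes $\widetilde C(\Delta_W)$ over all $W$ with $|W|=m$. Each $\Delta_W$ is attached to the coordinate subspace spanned by the $e_i$, $i\in W$, and such subspaces mean nothing after a change of coordinates. A comparison of $\Delta_W$ with $\Delta'_W$ for individual $W$ fails already for the four-cycle $\Delta$ of Section~\ref{sec:cycle}: there, for $W=\{3,4\}$, the complex $\Delta_W$ consists of two isolated points, whereas $\Delta'_W$ is an edge. The task is to rewrite the direct sum over \emph{all} $W$ in terms of general vectors.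

\section{Several vectors and Lagrange interpolation}\label{sec:complex}

A dimension count shows what to look for. In homological degree $q$, the complex $\bigoplus_{|W|=m}\widetilde C(\Delta_W)$ has one basis element for each pair $F\subseteq W$ with $F\in\Delta$, $|F|=q$, $|W|=m$. For each $F$ there are $\binom{n-q}{m-q}$ such $W$. This number is also the dimension of the space of forms of degree $m-q$ in $n-m+1$ variables. So we try to replace $\bigoplus_{W\supseteq F}K$ by such a space of forms, with $n-m+1$ vectors in place of the single vector $v$.

\subsection{The complex}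

Fix $1\le m\le n$ and put
\[
c=n-m+1,\qquad R=K[z_1,\dots,z_c],\qquad \mathbf v=(v_1,\dots,v_c)\in V^c .
\]
For a graded ideal $J\subseteq E$ and $A=E/J$ let
\begin{equation}\label{eq:complex}
C_q(J;\mathbf v)_m=R_{m-q}\otimes_K A_q^*,\qquad \partial_q=\sum_{s=1}^c z_s\otimes\iota_{v_s}:\ R_{m-q}\otimes A_q^*\to R_{m-q+1}\otimes A_{q-1}^* .
\end{equation}
Here $R_d=0$ and $A_d=0$ for $d<0$, so $C_q=0$ unless $0\le q\le m$. This is a complex of finite-dimensional spaces, because
\[
\partial^2=\sum_{s,s'}z_sz_{s'}\otimes\iota_{v_s}\iota_{v_{s'}}=0
\]
by anticommutativity and $\iota_{v_s}^2=0$. Let $H_q(J;\mathbf v)_m$ denote its homology. An element $h\in\mathrm{GL}_n(K)$ induces an algebra isomorphism $E/J\to E/hJ$ carrying multiplication by $v$ to multiplication by $hv$. Writing $h\mathbf v=(hv_1,\dots,hv_c)$, we obtain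
\begin{equation}\label{eq:equivariance}
H_q(hJ;h\mathbf v)_m\cong H_q(J;\mathbf v)_m .
\end{equation}

Write $v_s=\sum_i a_{si}e_i$ and
\[
\ell_i=\sum_{s=1}^c a_{si}z_s\in R_1\quad(1\le i\le n),\qquad\text{so that}\qquad \partial=\sum_s z_s\otimes\iota_{v_s}=\sum_{i=1}^n\ell_i\otimes\iota_{e_i}.
\]
Call $\mathbf v$ \emph{uniform} if all $c\times c$ minors of the matrix $(a_{si})$ are nonzero. Equivalently, any $c$ of the forms $\ell_1,\dots,\ell_n$ are linearly independent, and then so are any $c$ or fewer of them. Uniformity is a Zariski open condition on $V^c$. It can be satisfied: as $K$ is infinite, we may take a Vandermonde matrix with $n$ distinct parameters. For $m=n$ we have $c=1$, and uniformity means that all coordinates of $v_1$ are nonzero, as in Section~\ref{sec:top}.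

\subsection{Interpolation}

\begin{lemma}\label{lem:lagrange}
Let $c\ge1$, $d\ge0$, and let $\ell_i$ ($i\in P$) be $|P|=c-1+d$ linear forms in $R=K[z_1,\dots,z_c]$, any $c$ or fewer of which are linearly independent. Then the products
\[
\ell_U=\prod_{i\in U}\ell_i,\qquad U\subseteq P,\ |U|=d,
\]
form a $K$-basis of $R_d$.
\end{lemma}

\begin{proof}
There are $\binom{c-1+d}{d}=\dim R_d$ such products, so it suffices to show that they are linearly independent. For $U\subseteq P$ with $|U|=d$, the $c-1$ forms $\ell_i$ with $i\in P\setminus U$ are linearly independent, so they have a common zero $p_U\in K^c$, $p_U\ne0$. If $i\in U$, then $\ell_i(p_U)\ne0$, since otherwise $c$ independent linear forms in $c$ variables would vanish at $p_U\neq 0$. Hence $\ell_U(p_U)\ne0$. If $U'\ne U$ and $|U'|=d$, then $U'$ meets $P\setminus U$, so $\ell_{U'}(p_U)=0$. Evaluating a relation $\sum_{U'}\alpha_{U'}\ell_{U'}=0$ at $p_U$ gives $\alpha_U=0$.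
\end{proof}

For $c=2$ this is Lagrange interpolation: the products of all but one of $d+1$ pairwise linearly independent binary linear forms are a basis of the binary forms of degree $d$.

\begin{proposition}\label{prop:iso}
Let $1\le m\le n$ and let $\mathbf v\in V^c$ be uniform, $c=n-m+1$. For $F\in\Delta$ and $W\supseteq F$ with $|W|=m$, send the basis element $[F]$ of $\widetilde C(\Delta_W)$ to $\ell_{W\setminus F}\otimes\varphi_F$. This defines an isomorphism of complexes
\[
\bigoplus_{|W|=m}\widetilde C(\Delta_W)\ \longrightarrow\ C_\bullet(J_\Delta;\mathbf v)_m .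
\]
In particular $H_q(J_\Delta;\mathbf v)_m\cong\bigoplus_{|W|=m}\widetilde H_{q-1}(\Delta_W;K)$ for all $q$.
\end{proposition}

\begin{proof}
The map commutes with the differentials: by \eqref{eq:iota},
\[
\partial(\ell_{W\setminus F}\otimes\varphi_F)=\sum_{i=1}^n\ell_i\,\ell_{W\setminus F}\otimes\iota_{e_i}\varphi_F=\sum_{i\in F}\varepsilon(i,F)\,\ell_{W\setminus(F\setminus\{i\})}\otimes\varphi_{F\setminus\{i\}},
\]
which is the image of $\partial[F]$ computed in $\widetilde C(\Delta_W)$ by \eqref{eq:chain}.

For bijectivity, fix $F\in\Delta$ with $|F|=q\le m$. (For $q>m$ both sides are zero.) As $W$ runs through the $m$-subsets containing $F$, the set $U=W\setminus F$ runs through all subsets of $P=[n]\setminus F$ of cardinality $d=m-q$. Now $|P|=n-q=(c-1)+d$, and since $\mathbf v$ is uniform, any $c$ or fewer of the $\ell_i$ are independent. By Lemma~\ref{lem:lagrange} the products $\ell_{W\setminus F}$ form a basis of $R_{m-q}$. Hence the elements $\ell_{W\setminus F}\otimes\varphi_F$, over all $F$ and $W$ with $|F|=q$, form a basis of $R_{m-q}\otimes A_q^*$.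
\end{proof}

\begin{corollary}\label{cor:betti}
If $i\ge0$, $1\le m=i+j\le n$, and $\mathbf v\in V^{n-m+1}$ is uniform, then
\[
\beta_{i,i+j}(I_\Delta)=\dim_K H_{j-1}(J_\Delta;\mathbf v)_m .
\]
\end{corollary}

\begin{proof}
Combine \eqref{eq:hochster} with Proposition~\ref{prop:iso} for $q=j-1$.
\end{proof}

The right-hand side is now free of coordinates, apart from the uniformity of $\mathbf v$. The uniformity cannot be dropped, as the next section shows.

\section{A degeneration by hand: the four-cycle}\label{sec:cycle}

Let $n=4$ and let $\Delta$ be the four-cycle with edges $13,14,23,24$. Its minimal nonfaces are $12$ and $34$, so $I_\Delta=(x_1x_2,x_3x_4)$. Every $3$-subset of $[4]$ contains $12$ or $34$, so $(J_\Delta)_3=E_3$. Let $g$ fix $e_1,e_2,e_3$ and send $e_4$ to $e_1+e_4$. Then $(gJ_\Delta)_2$ is spanned by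
\[
e_{12},\qquad e_3\wedge(e_1+e_4)=-e_{13}+e_{34},
\]
and $(gJ_\Delta)_3=E_3$. In the reverse lexicographic order $e_{13}>e_{34}$, so $\operatorname{in}(gJ_\Delta)=J_{\Delta'}$, where $\Delta'$ has edges $14,23,24,34$ and no face of cardinality $3$: a hollow triangle $234$ with a pendant edge $14$. (This $\Delta'$ is $\Delta^e$. Indeed $\Delta^e$ is shifted and has four vertices, four edges and no triangle. Its two nonedges are closed under replacing elements by smaller ones, and this forces them to be $12$ and $13$.)

Hochster's formula gives the Betti numbers. For $\Delta$, the two nonedges contribute $\beta_{0,2}=2$. The restrictions to three vertices are paths and contribute nothing, and $W=[4]$ contributes $\beta_{1,4}=1$. For $\Delta'$ again $\beta_{0,2}=2$ and $\beta_{1,4}=1$. But in total degree $m=3$ the triangle $W=234$ contributes $\beta_{0,3}=1$, and $W=123$, an edge and a point, contributes $\beta_{1,3}=1$; $W=124$ and $W=134$ give paths. So the two Betti tables differ by one cancellation, in total degree $3$. We now watch it happen.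

Consider the ideals
\[
J(s)=(e_{12},\ e_{13}-s\,e_{34})+(E_3),\qquad s\in K .
\]
Here $J(0)=J_{\Delta'}$ and $J(1)=gJ_\Delta$. For $s\ne0$ we have $J(s)=g_sJ_\Delta$, where $g_s$ fixes $e_1,e_2,e_3$ and $g_se_4=e_4+s^{-1}e_1$. (The family of Section~\ref{sec:proof} for $\omega_i=-2^i$ is obtained from this one by putting $s=t^{14}$.) For every $s$, the algebra $E/J(s)$ has the basis $1$, $e_1,\dots,e_4$, $e_{14},e_{23},e_{24},e_{34}$, with $e_{12}=0$ and $e_{13}=s\,e_{34}$.

Take $m=3$, so $c=2$. A uniform pair $\mathbf v=(v_1,v_2)$ is the same as four pairwise linearly independent linear forms $\ell_1,\dots,\ell_4$ in $R=K[z_1,z_2]$. The complex is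
\[
0\to R_1\otimes A_2^*\xrightarrow{\ \partial_2\ }R_2\otimes A_1^*\xrightarrow{\ \partial_1\ }R_3\to0,\qquad\text{of dimensions } 8,\ 12,\ 4 .
\]
The map $\partial_1$ is onto for every $s$, since $\ell_1R_2+\ell_2R_2=R_3$. With respect to the dual bases, $\partial\varphi_{ab}=\ell_a\varphi_b-\ell_b\varphi_a$ for $ab=14,23,24$, while the relation $e_{13}=s\,e_{34}$ gives
\[
\partial\varphi_{34}=\ell_3\varphi_4-\ell_4\varphi_3+s(\ell_1\varphi_3-\ell_3\varphi_1).
\]
So $p_{14}\varphi_{14}+p_{23}\varphi_{23}+p_{24}\varphi_{24}+p_{34}\varphi_{34}$ with $p_{ab}\in R_1$ lies in $\ker\partial_2$ if and only if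
\begin{align*}
\ell_4p_{14}+s\,\ell_3p_{34}&=0, & \ell_3p_{23}+\ell_4p_{24}&=0,\\
\ell_2p_{23}-\ell_4p_{34}+s\,\ell_1p_{34}&=0, & \ell_1p_{14}+\ell_2p_{24}+\ell_3p_{34}&=0 ;
\end{align*}
these are the coefficients of $\varphi_1,\varphi_2$ (first row) and $\varphi_3,\varphi_4$ (second row), and we number the equations accordingly. The second equation means $p_{23}=a\ell_4$, $p_{24}=-a\ell_3$ with $a\in K$.

\emph{The special fiber $s=0$.} The first equation gives $p_{14}=0$, the third $p_{34}=a\ell_2$, and then the fourth holds. So $\ker\partial_2$ is one-dimensional, spanned by $\ell_4\varphi_{23}-\ell_3\varphi_{24}+\ell_2\varphi_{34}$. This is the boundary cycle of the triangle $234$, seen through Proposition~\ref{prop:iso}. Hence $\dim H_2=1$ and $\dim H_1=12-4-7=1$.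

\emph{The fibers $s\ne0$.} The first equation means $p_{34}=b\ell_4$, $p_{14}=-sb\ell_3$ with $b\in K$. After division by $\ell_4$ and $-\ell_3$, respectively, the third and the fourth equations become the same condition
\[
a\ell_2=b(\ell_4-s\ell_1).
\]
A nonzero solution $(a,b)$ exists if and only if $\ell_4-s\ell_1$ is proportional to $\ell_2$. Write $\ell_2=\alpha\ell_1+\beta\ell_4$ with $\alpha,\beta\ne0$; this happens exactly for $s=-\alpha/\beta$. For all other $s\ne0$ the map $\partial_2$ has rank $8$, the complex is exact, and $H_2=H_1=0$, as it should be for $\Delta$.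

So between general $s$ and $s=0$ the rank of $\partial_2$ drops by $1$ and that of $\partial_1$ stays the same. In the notation of Theorem~\ref{thm:B}, $\rho^{(3)}_2=1$ and $\rho^{(3)}_1=0$. One drop in rank produces homology on both sides of $\partial_2$, and these are the two cancelling Betti numbers $\beta_{0,3}$ and $\beta_{1,3}$.

The exceptional value $s=-\alpha/\beta$ shows why uniformity is needed. By \eqref{eq:equivariance}, the complex for $J(s)=g_sJ_\Delta$ and $\mathbf v$ has the same homology as the complex for $J_\Delta$ and $g_s^{-1}\mathbf v$. The linear forms of $g_s^{-1}\mathbf v$ are $\ell_1-s^{-1}\ell_4,\ \ell_2,\ \ell_3,\ \ell_4$, since $g_s^{-1}e_4=e_4-s^{-1}e_1$. At $s=-\alpha/\beta$ the first two are proportional, so $g_s^{-1}\mathbf v$ is not uniform, and the complex does not compute the Betti numbers of $I_\Delta$. In general we must keep both $\mathbf v$ and $g_s^{-1}\mathbf v$ uniform.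

\section{Degeneration and cancellation: proof of Theorem~\ref{thm:B}}\label{sec:proof}

We join $gJ_\Delta$ to its initial ideal by a one-parameter family of ideals, and follow the complex \eqref{eq:complex} along the family for one fixed $\mathbf v$. A general member of the family computes the Betti numbers of $I_\Delta$, the special member computes those of $I_{\Delta'}$, and the drops in rank of the differentials are the numbers $\rho^{(m)}_q$.

Let $g\in\mathrm{GL}_n(K)$, let $\omega$ be admissible, $J=J_\Delta$, and $J_{\Delta'}=\operatorname{in}_\omega(gJ)$. Since $\emptyset\in\Delta$, we have $gJ\ne E$, so $\emptyset\in\Delta'$.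

We first dispose of the trivial range. For $i<0$ all Betti numbers vanish. For $i\ge0$ and $i+j>n$ they vanish by \eqref{eq:hochster}. For $i\ge0$ and $i+j\le0$ they vanish because $I_\Delta$ and $I_{\Delta'}$ are generated in positive degrees. So fix $m\in\{1,\dots,n\}$ and put $c=n-m+1$.

\subsection*{The family}

For each $q$ let $B_q=\{e_G:G\in\Delta',\ |G|=q\}$. By row reduction, with the monomials in decreasing order, $(gJ)_q$ has a basis
\[
f_F=e_F+\sum_{G\in\Delta',\ |G|=q,\ \omega(G)<\omega(F)}c_{FG}\,e_G,\qquad F\notin\Delta',\ |F|=q .
\]
For $t\in K$ set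
\[
f_F(t)=e_F+\sum_Gc_{FG}\,t^{\omega(F)-\omega(G)}e_G,
\]
let $J(t)_q$ be the span of these elements, and let $J(t)=\bigoplus_qJ(t)_q$. All exponents are positive integers, so $J(0)=J_{\Delta'}$. For $t\ne0$ let $\lambda_t\in\mathrm{GL}_n(K)$ be given by $\lambda_te_i=t^{-\omega_i}e_i$. Then $\lambda_tf_F=t^{-\omega(F)}f_F(t)$, so
\[
J(t)=\lambda_tgJ\qquad(t\ne0).
\]
In particular every $J(t)$, $t\in K$, is an ideal.

For every $t\in K$ we have $E_q=J(t)_q\oplus\operatorname{span}B_q$. So the \emph{same} set $B_q$ is a basis of $A(t)_q=(E/J(t))_q$ for all $t$. The projection $E_q\to\operatorname{span}B_q$ along $J(t)_q$ fixes the elements of $B_q$ and sends $e_F$, $F\notin\Delta'$, to $-\sum_Gc_{FG}t^{\omega(F)-\omega(G)}e_G$. Hence, for fixed $v\in V$, the matrix of multiplication by $v$ from $A(t)_{q-1}$ to $A(t)_q$ in the bases $B_{q-1},B_q$ has entries that are polynomials in $t$. The matrix of $\iota_v$ in the dual bases is its transpose. So, for fixed $\mathbf v\in V^c$, the differential $\partial_q(t)$ of $C_\bullet(J(t);\mathbf v)_m$ is the value at $t$ of a matrix of fixed size with entries in $K[t]$.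

\subsection*{The choice of $\mathbf v$ and $t$}

The condition that $\mathbf v$ be uniform and the condition that $g^{-1}\mathbf v$ be uniform define nonempty Zariski open subsets of the affine space $V^c$. As $K$ is infinite, we can choose $\mathbf v$ satisfying both. We then choose $t\in K\setminus\{0\}$ such that
\begin{enumerate}
\item[(a)] $g^{-1}\lambda_t^{-1}\mathbf v$ is uniform, and
\item[(b)] $\operatorname{rank}\partial_q(t)\ge\operatorname{rank}\partial_q(0)$ for all $q$.
\end{enumerate}
This is possible because $K$ is infinite and each condition excludes only finitely many $t\neq 0$. For (a), the $c\times c$ minors of the coefficient matrix of $g^{-1}\lambda_t^{-1}\mathbf v$ are Laurent polynomials in $t$; at $t=1$ they are nonzero, because $\lambda_1$ is the identity and $g^{-1}\mathbf v$ is uniform. For (b), take a nonzero minor of $\partial_q(0)$ of maximal size. The corresponding minor of $\partial_q(t)$ is a polynomial in $t$ that is nonzero at $0$, so it vanishes for only finitely many $t$; and only $q$ with $1\le q\le m$ matter. Put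
\[
\rho^{(m)}_q=\operatorname{rank}\partial_q(t)-\operatorname{rank}\partial_q(0)\ \ge0 .
\]

\subsection*{Comparison}

The space $C_q(J(t);\mathbf v)_m$ has the same dimension as $C_q(J(0);\mathbf v)_m$, and $\dim H_q=\dim C_q-\operatorname{rank}\partial_q-\operatorname{rank}\partial_{q+1}$. Therefore
\begin{equation}\label{eq:jump}
\dim H_q(J(0);\mathbf v)_m-\dim H_q(J(t);\mathbf v)_m=\rho^{(m)}_q+\rho^{(m)}_{q+1}\qquad\text{for all } q .
\end{equation}
Let $i\ge0$, $j=m-i$ and $q=j-1$. Since $J(0)=J_{\Delta'}$ and $\mathbf v$ is uniform, Corollary~\ref{cor:betti}, applied to $\Delta'$, gives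
\[
\dim H_{j-1}(J(0);\mathbf v)_m=\beta_{i,i+j}(I_{\Delta'}).
\]
By \eqref{eq:equivariance} with $h=\lambda_tg$, by (a), and again by Corollary~\ref{cor:betti},
\[
\dim H_{j-1}(J(t);\mathbf v)_m=\dim H_{j-1}(J_\Delta;\,g^{-1}\lambda_t^{-1}\mathbf v)_m=\beta_{i,i+j}(I_\Delta).
\]
So \eqref{eq:jump} is the identity \eqref{eq:B}, and the inequality follows.

\subsection*{Consecutive cancellations}

The number $\rho^{(m)}_j$ can occur in \eqref{eq:B} only for $\beta_{m-j,m}$ and $\beta_{m-j-1,m}$. It remains to see that whenever it is nonzero, both of these have nonnegative homological degree, so that it is subtracted from both. We show that only the numbers $\rho^{(m)}_j$ with $1\le j\le m-1$ can be nonzero.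

We have $\rho^{(m)}_q=0$ for $q\le0$ and for $q>m$, since there $\partial_q(t)=0$ for all $t$. For $q=m$, both homology groups in \eqref{eq:jump} vanish by \eqref{eq:equivariance} and Proposition~\ref{prop:iso}, because $\widetilde H_{m-1}(\Gamma_W;K)=0$ for every complex $\Gamma$ containing $\emptyset$ and every $W$ with $|W|=m$: it is the kernel of $\widetilde C_m(\Gamma_W)\to\widetilde C_{m-1}(\Gamma_W)$, where $\widetilde C_m(\Gamma_W)$ is zero or spanned by $[W]$, and in the latter case $\partial[W]\ne0$ since $m\ge1$. Hence $\rho^{(m)}_m=0$. This completes the proof of Theorem~\ref{thm:B}. \qed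

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $\omega_i=-2^i$ and $g\in U$ in Theorem~\ref{thm:B}. Then $J_{\Delta'}=\operatorname{in}(gJ_\Delta)=\operatorname{gin}(J_\Delta)$, so $\Delta'=\Delta^e$.
\end{proof}

\section{Shifted complexes: proof of Proposition~\ref{prop:sharp}}\label{sec:sharp}

We show that a shifted complex is unchanged by the construction. A general $g$ is a product of a lower and an upper triangular matrix: the upper triangular factor preserves $J_\Delta$ because $\Delta$ is shifted, and the lower triangular factor does not affect initial monomials.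

Let $\Delta$ be shifted and $J=J_\Delta$. Let $b\in\mathrm{GL}_n(K)$ map each $e_k$ into $\langle e_1,\dots,e_k\rangle$, and let $e_F\in J$, $F=\{F_1<\dots<F_k\}$. Then $b e_F$ is a linear combination of monomials $e_G$ with $G=\{h_1,\dots,h_k\}$, where the $h_s$ are distinct and $h_s\le F_s$. Write $G=\{G_1<\dots<G_k\}$. Since $h_1,\dots,h_s\le F_s$, at least $s$ elements of $G$ are at most $F_s$, so $G_s\le F_s$ for all $s$. Now move the elements of $F$ down one at a time, smallest first, passing from $\{G_1,\dots,G_{s-1},F_s,F_{s+1},\dots,F_k\}$ to $\{G_1,\dots,G_{s-1},G_s,F_{s+1},\dots,F_k\}$. If $G_s<F_s$, then $G_s$ is not in the former set, since it is larger than $G_1,\dots,G_{s-1}$ and smaller than $F_s,\dots,F_k$. So each step is either trivial or allowed in the definition of shiftedness, and $e_G\in J$. Hence $bJ\subseteq J$, and $bJ=J$ by dimension.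

Next let $l\in\mathrm{GL}_n(K)$ satisfy $l e_k\in e_k+\langle e_{k+1},\dots,e_n\rangle$ for all $k$. Expanding $l e_F$, we replace the elements of $F$ by elements at least as large. So $l e_F$ equals $e_F$ plus a combination of monomials $e_G$ with $\sum_{i\in G}2^i>\sum_{i\in F}2^i$. These are smaller than $e_F$ in the reverse lexicographic order, so $\operatorname{in}(l e_F)=e_F$. Thus $\operatorname{in}(lJ)\supseteq J$, with equality by dimension.

By LU decomposition, every $g$ all of whose leading principal minors are nonzero can be written as $g=lb$ with $l,b$ as above, and then $\operatorname{in}(gJ)=\operatorname{in}(lbJ)=\operatorname{in}(lJ)=J$. These $g$ form a nonempty Zariski open subset of $\mathrm{GL}_n(K)$, which meets $U$ because $K$ is infinite. Hence $\operatorname{gin}(J)=J$, that is, $\Delta^e=\Delta$. So equality holds in Theorem~\ref{thm:A} for $\Delta$, and wherever $\beta_{i,i+j}(I_\Delta)\ne0$ the inequality with a constant less than $1$ on the right-hand side fails. \qed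

\begin{thebibliography}{9}

\bibitem{HH}
J\"urgen Herzog and Takayuki Hibi,
\emph{Monomial Ideals}, GTM 260, 2010, ISBN 978-0-85729-105-9.
\url{http://drhuang.com/science/mathematics/book/GTM/GTM260.Monomial%20Ideals%20(2010,%20ISBN%20978-0-85729-105-9).pdf}

\bibitem{MS}
Miller and Sturmfels,
\emph{Combinatorial Commutative Algebra}.

\bibitem{St}
Sturmfels,
\emph{Gr\"obner Bases and Convex Polytopes}.

\end{thebibliography}

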